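\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Games with four or more players whose only equilibrium is not learnable}


\begin{abstract}
A Nash equilibrium is called learnable if it is asymptotically stable for some Lipschitz dynamics in which every player's strategy moves so as not to decrease that player's payoff against the others' current strategies. It was conjectured that a generic $N$-person game has at least one learnable equilibrium. We show that this is false for every $N\ge 4$: there is a nonempty open set of games, already of size $2\times2\times2\times2$, with exactly one equilibrium, and that equilibrium is not learnable. For games in which every player has two strategies the bound is sharp: if $N\le 3$, then generically the learnable equilibria are exactly those of index $+1$, and at least one exists.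
\end{abstract}

\section{The question and the results}

Consider a finite $N$-person game in normal form. Player $i\in\{1,\dots,N\}$ has a finite set $S_i$ of pure strategies. A mixed strategy $x_i$ is a point of the simplex $\Delta_i=\Delta(S_i)$, with weights $x_{is}$, $s\in S_i$. A mixed profile is a point $x=(x_1,\dots,x_N)$ of $\Theta=\prod_i\Delta_i$. We write $u_i(s,x_{-i})$ for the expected payoff of player $i$ from $s\in S_i$ against the others' profile $x_{-i}$. For fixed $S_1,\dots,S_N$ a game is identified with its payoff table, a point of $\mathbb R^{N\prod_i|S_i|}$.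

Which equilibria can be reached by players who adjust their strategies gradually, each in a direction that does not hurt at the moment? The following notion fixes what is allowed. A \emph{myopic adjustment dynamic} (MAD) for a given game is an autonomous differential equation $\dot x=F(x)$ on $\Theta$ such that
\begin{enumerate}
\item[(i)] $F$ is Lipschitz continuous;
\item[(ii)] $\Theta$ is forward invariant;
\item[(iii)] $\sum_{s\in S_i}u_i(s,x_{-i})\,F_{is}(x)\ge 0$ for every $x\in\Theta$ and every player $i$.
\end{enumerate}
Condition (iii) restricts the direction of each player's motion but not its speed, and the dynamic may be chosen with full knowledge of the game. An equilibrium is called \emph{learnable} if it is asymptotically stable, that is, Lyapunov stable and attracting, for some MAD of the game. To be learnable is thus a weak requirement: one successful dynamic suffices. To fail to be learnable is strong: every dynamic fails.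

A property holds for a \emph{generic $N$-person game} if, for every choice of the finite sets $S_1,\dots,S_N$, it holds for Lebesgue-almost every payoff table. This paper is about the following statement, which is Conjecture 3 of \cite{source}.

\begin{conjecture}
A generic $N$-person game has at least one learnable equilibrium.
\end{conjecture}

A natural argument in its favor goes through the index. In a generic binary game (two strategies for each player) every equilibrium has an index $\pm1$, defined in Section \ref{sec:coord}, and the indices sum to $1$. So there is always an equilibrium of index $+1$, and index $+1$ is necessary for learnability (Lemmas \ref{lem:sum} and \ref{lem:necessary} below). If index $+1$ were also sufficient, the conjecture would follow for these games. It is not: for $N\ge4$ there is an open set of $2\times\cdots\times2$ games having interior equilibria of index $+1$ that are not learnable; see \cite{source}. But such a game may have other equilibria, and the conjecture asks only that one of them be learnable. We show that all of them can fail at once.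

\begin{theorem}\label{thm:main}
Let $N\ge 4$, and let $S_1,\dots,S_N$ be such that at least four players have exactly two strategies; the other sets are arbitrary finite nonempty sets. Then there is a nonempty open set of payoff tables for which the game has exactly one Nash equilibrium, and this equilibrium is not asymptotically stable for any MAD. In particular the conjecture is false for every $N\ge4$.
\end{theorem}

\begin{theorem}\label{thm:sharp}
Let $N\le 3$ and $|S_i|=2$ for all $i$. For almost every payoff table, an equilibrium is learnable if and only if its index is $+1$, and at least one such equilibrium exists.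
\end{theorem}

So for binary games the conclusion of the conjecture holds if and only if $N\le3$. The cases $N=2,3$ with larger strategy sets are not treated here.

Theorem \ref{thm:main} is proved in Sections \ref{sec:trap}--\ref{sec:open}. If, at an interior equilibrium, every player's incentive to move up increases strictly with every other player's coordinate, then no MAD can bring back a solution that starts slightly above the equilibrium in all coordinates. We find a game in which such an equilibrium is the only one. Theorem \ref{thm:sharp} is proved in Sections \ref{sec:index} and \ref{sec:suff}; its main part is the construction of stabilizing dynamics.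

\section{Binary players}\label{sec:coord}

Pure strategies are identified with vertices of the simplex. Let player $i$ have two strategies $A_i,B_i$. We then replace the point of the simplex by the number $x_i=x_{iA}-x_{iB}\in[-1,1]$ and put
\[
d_i(x_{-i})=u_i(A_i,x_{-i})-u_i(B_i,x_{-i}),
\]
the incentive of player $i$ to play $A_i$. For a MAD, forward invariance of $\Theta$ gives $F_{iA}=-F_{iB}$. Writing this number as $f_i/2$ we get $\dot x_i=f_i$, and condition (iii) for player $i$ becomes
\begin{equation}\label{eq:mad}
f_i(x)\,d_i(x)\ge0 .
\end{equation}

Now let the game be binary, so that $\Theta=[-1,1]^N$. Then $d_i$ is multi-affine (affine in each variable separately) in the $x_j$, $j\ne i$. The map from payoff tables to $d=(d_1,\dots,d_N)$ is linear, and every $N$-tuple of such multi-affine functions occurs: take $u_i=\frac12x_id_i$. We denote by $E$ the space of all such $d$; it has dimension $N2^{N-1}$.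

A profile is an equilibrium if and only if for all $i$
\begin{equation}\label{eq:nash}
d_i(x)>0\Rightarrow x_i=1,\qquad d_i(x)<0\Rightarrow x_i=-1 .
\end{equation}
Equivalently: $d_i\ge0$ if $x_i>-1$, and $d_i\le 0$ if $x_i<1$. In particular $d_i=0$ if $|x_i|<1$.

At an equilibrium $x^*$ of a binary game let $I=\{i:|x_i^*|<1\}$ be the set of players who mix, let $I^c$ be its complement, and put
\[
J=\big(\partial_jd_i(x^*)\big)_{i,j},\qquad J_{II}=(J_{ij})_{i,j\in I}.
\]
The diagonal of $J$ is zero, since $d_i$ does not depend on $x_i$. If $d_j(x^*)\neq0$ for $j\notin I$ and $\det J_{II}\ne0$, the \emph{index} of $x^*$ is $\operatorname{sign}\det(-J_{II})$; an empty determinant is $1$.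

\section{A local obstruction to learnability}\label{sec:trap}

\begin{example}\label{ex:coord}
Let $N=2$, $d_1=x_2$, $d_2=x_1$. The equilibria are $(1,1)$, $(-1,-1)$ and $(0,0)$. Where $x_1,x_2>0$ both incentives are positive, so \eqref{eq:mad} forces $f_1,f_2\ge0$ for \emph{every} MAD. A solution starting at such a point has nondecreasing coordinates, so it cannot converge to $(0,0)$. Hence $(0,0)$ is not learnable.
\end{example}

This agrees with a known result; see \cite{source}: if a binary game has both pure profiles $A$ and $B$ as strict equilibria and is strictly supermodular, then none of its interior equilibria is learnable. The argument in the example is local. It needs only that, at the equilibrium, all incentives increase strictly with the other players' coordinates. We state it with additional players who have a dominant strategy, since they are needed for $N>4$.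

\begin{lemma}\label{lem:trap}
Let players $1,\dots,n$ $(n\ge2)$ have two strategies each. Let every player $j>n$ have a strategy $a_j$ that is strictly better than each of $j$'s other strategies against every opponents' profile. Let $x^*$ be an equilibrium with $|x_i^*|<1$ for $i\le n$, so that necessarily $x_j^*=a_j$ for $j>n$. If $\partial_jd_i(x^*)>0$ for all $i\ne j$ in $\{1,\dots,n\}$, then $x^*$ is not asymptotically stable for any MAD.
\end{lemma}

\begin{proof}
Let $F$ be a MAD. We first show that the face $\Theta_0=\{x\in\Theta:x_j=a_j\ \forall j>n\}$ is forward invariant. Let $x\in\Theta_0$ and $j>n$. Forward invariance of $\Theta$ gives $F_{js}(x)\ge0$ for $s\ne a_j$, and $\sum_sF_{js}(x)=0$. So (iii) reads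
\[
\sum_{s\ne a_j}\big(u_j(s,x_{-j})-u_j(a_j,x_{-j})\big)F_{js}(x)\ge0 .
\]
All brackets are negative, hence $F_j=0$ on $\Theta_0$. For $x\in\Theta$ let $\pi(x)\in\Theta_0$ be obtained by replacing $x_j$ by $a_j$ for $j>n$. If $\Lambda$ is a Lipschitz constant of $F$, then $|F_j(x)|\le \Lambda|x-\pi(x)|$ for $j>n$. So $z(t)=|x(t)-\pi(x(t))|$ satisfies $\frac{d}{dt}z^2\le 2\Lambda\sqrt N\,z^2$ along solutions, and $z(0)=0$ implies $z\equiv0$.

From now on we work on $\Theta_0$, with coordinates $(x_1,\dots,x_n)\in[-1,1]^n$; there $d_i$, $i\le n$, is a multi-affine function of these coordinates. Since $|x_i^*|<1$, we have $d_i(x^*)=0$ for $i\le n$. Choose $\eta>0$ such that $Q=\prod_{i\le n}[x_i^*,x_i^*+\eta]\subset(-1,1)^n$ and all $\partial_jd_i$ $(i\ne j)$ are positive on $Q$. For $x\in Q$,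
\[
d_i(x)=\int_0^1\sum_{j\ne i}\partial_jd_i\big(x^*+s(x-x^*)\big)(x_j-x_j^*)\,ds ,
\]
so $d_i(x)>0$ unless $x_{-i}=x^*_{-i}$. By \eqref{eq:mad}, $f_i\ge0$ at all points of $Q$ with $x_{-i}\ne x_{-i}^*$. These are dense in $Q$ because $n\ge2$, so $f_i\ge0$ on $Q$ by continuity, for each $i\le n$.

Suppose $x^*$ is asymptotically stable. Take $x(0)\in Q$ with $x_i(0)>x_i^*$ for all $i\le n$, so close to $x^*$ that $|x_i(t)-x_i^*|<\eta$ for all $t\ge0$, $i\le n$, and $x(t)\to x^*$. As long as the solution has stayed in $Q$, its coordinates have not decreased, so $x_i^*<x_i(0)\le x_i(t)<x_i^*+\eta$ and $x(t)$ is in the interior of $Q$. Hence it never leaves $Q$, and $x_i(t)\ge x_i(0)>x^*_i$ for all $t\ge0$. This contradicts $x(t)\to x^*$.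
\end{proof}

\section{A four-player game with one equilibrium}\label{sec:game}

We look for a binary game whose \emph{only} equilibrium is interior, with $\det J\ne0$ and positive off-diagonal entries of $J$. By Lemma \ref{lem:sum} below, such an equilibrium has index $+1$, so we need $\det(-J)>0$. With zero diagonal and positive off-diagonal entries this is impossible for two or three players:
\[
\det(-J)=-J_{12}J_{21}<0\quad(N=2),\qquad
\det(-J)=-(J_{12}J_{23}J_{31}+J_{13}J_{32}J_{21})<0\quad(N=3).
\]
For four players it is possible. Two copies of Example \ref{ex:coord}, $d=(x_2,x_1,x_4,x_3)$, give a nonnegative $J$ with $\det(-J)=(-1)(-1)=1$, and a small perturbation makes all off-diagonal entries positive. But this game has nine equilibria, three for each pair. The task is to remove the eight unwanted ones without spoiling $J$ at $0$.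

Two tools are available: additional nonnegative entries in $J$, and terms of degree two, which do not affect $J$ at $0$. Consider the game $G^0$ given by
\begin{equation}\label{eq:game}
\begin{aligned}
d_1&=x_2+\tfrac43x_4, & d_2&=x_1+\tfrac43x_4,\\
d_3&=x_4+\tfrac32x_1x_2, & d_4&=x_3(1-2x_1)-2x_1x_2 .
\end{aligned}
\end{equation}
Suppose players $1$ and $2$ agree on a pure strategy, $x_1=x_2=\pm1$. Since $\frac32>1$, the quadratic term makes player $3$ choose $x_3=1$. The quadratic terms in $d_4$ then make player $4$ move against the agreement: $d_4=-3$ if $x_1=x_2=1$ and $d_4=+1$ if $x_1=x_2=-1$. Since $\frac43>1$, player $4$'s influence overrules the coordination motive of players $1$ and $2$, and the agreement breaks down. That no other equilibrium appears is, once $x_1=x_2$ is known, a computation in one variable.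

\begin{lemma}\label{lem:unique}
The only equilibrium of $G^0$ is $x=0$.
\end{lemma}

\begin{proof}
Since $d(0)=0$, the profile $0$ is an equilibrium. Let $x$ be any equilibrium, and put $t=x_4$.

\emph{We have $x_1=x_2$.} If $x_1>x_2$, then $x_1>-1$, so $d_1\ge0$, and $d_2=x_1+\frac43t>x_2+\frac43t=d_1\ge0$. Hence $x_2=1\ge x_1$, a contradiction. The formulas for $d_1,d_2$ are interchanged when $x_1,x_2$ are, so $x_2>x_1$ is excluded in the same way. Write $x_1=x_2=\xi$; then $d_1=\xi+\frac43t$.

\emph{Case $\xi=1$.} Here $d_1\ge0$, so $\frac43t\ge-1$. Now $d_3=t+\frac32>0$, so $x_3=1$, so $d_4=-1-2<0$, so $t=-1$ and $\frac43t=-\frac43<-1$, a contradiction.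

\emph{Case $\xi=-1$.} Here $d_1\le0$, so $\frac43t\le1$. Now $d_3=t+\frac32>0$, so $x_3=1$, so $d_4=3-2>0$, so $t=1$ and $\frac43t=\frac43>1$, a contradiction.

\emph{Case $|\xi|<1$.} Here $d_1=0$, so $t=-\frac34\xi$. Then $|t|<1$, so $d_4=0$, that is,
\begin{equation}\label{eq:d4}
x_3(1-2\xi)=2\xi^2 .
\end{equation}
Moreover $d_3=-\frac34\xi+\frac32\xi^2=\frac32\xi(\xi-\frac12)$.
\begin{itemize}
\item If $-1<\xi<0$ or $\frac12<\xi<1$, then $d_3>0$, so $x_3=1$ and \eqref{eq:d4} becomes $2\xi^2+2\xi-1=0$. The roots are $\frac{-1-\sqrt3}2<-1$ and $\frac{-1+\sqrt3}2\in(0,\frac12)$, so neither lies in the given range.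
\item If $0<\xi<\frac12$, then $d_3<0$, so $x_3=-1$ and \eqref{eq:d4} becomes $2\xi^2-2\xi+1=0$, which has no real root.
\item If $\xi=\frac12$, then \eqref{eq:d4} reads $0=\frac12$.
\item If $\xi=0$, then $t=0$, and \eqref{eq:d4} gives $x_3=0$. This is the profile $0$.\qedhere
\end{itemize}
\end{proof}

At $x=0$ the Jacobian is
\begin{equation}\label{eq:J0}
J_0=\begin{pmatrix}0&1&0&\frac43\\1&0&0&\frac43\\0&0&0&1\\0&0&1&0\end{pmatrix},\qquad \det J_0=(-1)(-1)=1 .
\end{equation}
Its entries are nonnegative. Some off-diagonal entries vanish, so Lemma \ref{lem:trap} does not apply to $G^0$ itself; near $0$ the term $-2x_1x_2$ can make $d_4$ negative in the positive orthant. A small perturbation will repair this.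

\section{The open set}\label{sec:open}

We identify binary four-player games having the same $d$, since they have the same equilibria and, by \eqref{eq:mad}, the same MADs. Let $d^0\in E$ be given by \eqref{eq:game}. Below, $|\cdot|$ is the Euclidean norm and $\|\cdot\|$ the corresponding operator norm.

\begin{lemma}\label{lem:nbhd}
There is an open neighborhood $\mathcal N$ of $d^0$ in $E$ such that each $d\in\mathcal N$ has exactly one equilibrium $x(d)$. It is interior, $Dd(x(d))$ is invertible, and $x(d)$ depends continuously on $d\in\mathcal N$.
\end{lemma}

\begin{proof}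
Let $K=\|J_0^{-1}\|$. Choose $r\in(0,1)$ such that $\|Dd^0(x)-J_0\|\le\frac1{4K}$ on $B_r=[-r,r]^4$. For $d$ close to $d^0$ we then have $\|Dd(x)-J_0\|\le\frac1{2K}$ on $B_r$. So $Dd$ is invertible there, and for $x,x'\in B_r$
\[
|d(x)-d(x')|\ge|J_0(x-x')|-\tfrac1{2K}|x-x'|\ge\tfrac1{2K}|x-x'| .
\]
Thus $d$ is injective on $B_r$.

For $d$ close to $d^0$ all equilibria lie in the interior of $B_r$. Otherwise there would be $d^n\to d^0$ with equilibria $x^n\notin\operatorname{int}B_r$. By compactness a subsequence converges, and since \eqref{eq:nash} is preserved under limits, the limit is an equilibrium of $d^0$ different from $0$. This contradicts Lemma \ref{lem:unique}.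

Equilibria in $\operatorname{int}B_r$ are zeros of $d$, so there is at most one. By Nash's theorem there is at least one. Finally, the equilibrium correspondence has closed graph in a compact space and is single-valued on $\mathcal N$, so $d\mapsto x(d)$ is continuous.
\end{proof}

Let
\[
\mathcal O=\{d\in\mathcal N:\ \partial_jd_i(x(d))>0\ \text{ for all } i\ne j\}.
\]
By continuity of $x(d)$ this set is open. It is nonempty: for small $\varepsilon>0$ the game
\begin{equation}\label{eq:deps}
d_i^\varepsilon=d_i^0+\varepsilon\sum_{j\ne i}x_j,\qquad i=1,\dots,4,
\end{equation}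
lies in $\mathcal N$. Since $d^\varepsilon(0)=0$, its unique equilibrium is $0$, and the off-diagonal derivatives there are $(J_0)_{ij}+\varepsilon>0$.

\begin{proof}[Proof of Theorem \ref{thm:main}]
Number the players so that $1,\dots,4$ are binary, and fix $a_j\in S_j$ for $j>4$. Consider the payoff tables such that
\begin{enumerate}
\item[($\alpha$)] for $j>4$, $a_j$ is strictly better than every other strategy of $j$ against all pure profiles of the opponents;
\item[($\beta$)] the four-player game obtained by fixing $x_j=a_j$ for $j>4$ has $d\in\mathcal O$.
\end{enumerate}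
(For $N=4$, ($\alpha$) is void.) Both conditions are open. They can be satisfied together: let the payoffs of players $1,\dots,4$ be those of a game with $d\in\mathcal O$, independently of the other players, and let player $j>4$ receive $1$ for playing $a_j$ and $0$ otherwise. By ($\alpha$) and multilinearity, $a_j$ is strictly better against all mixed profiles too. So the equilibria of the game are exactly the equilibria of the four-player game in ($\beta$), completed by $x_j=a_j$. By Lemma \ref{lem:nbhd} there is exactly one. By Lemma \ref{lem:trap} with $n=4$ it is not learnable.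

A nonempty open set has positive Lebesgue measure, so the conjecture fails for every $N\ge4$.
\end{proof}

An explicit four-player example is \eqref{eq:deps} with small $\varepsilon>0$. Its unique equilibrium is completely mixed. As $\varepsilon\to0$ its Jacobian tends to $J_0$, and $\det(-J_0)=1$, so the Jacobian is invertible and the index is $+1$.

\section{Index and genericity in binary games}\label{sec:index}

We turn to Theorem \ref{thm:sharp}. All games in this and the next section are binary. If $N=3$ and $I=\{1,2,3\}$, put
\[
\alpha=J_{12}J_{23}J_{31},\qquad \beta=J_{13}J_{32}J_{21},\qquad\text{so that}\quad \det J=\alpha+\beta .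
\]
We impose two conditions at every equilibrium $x^*$:
\begin{enumerate}
\item[(G1)] $d_j(x^*)\ne0$ for $j\notin I$, and $\det J_{II}\ne0$;
\item[(G2)] if $N=|I|=3$, then all $J_{ij}\ne0$ $(i\neq j)$, and $\alpha\ne\beta$.
\end{enumerate}
Since $J$ has zero diagonal, (G1) includes $|I|\ne1$.

\begin{lemma}\label{lem:generic}
{\rm(G1)} and {\rm(G2)} hold for almost every payoff table.
\end{lemma}

\begin{proof}
The map from payoff tables to $E$ is linear and onto, so preimages of null sets are null, and it suffices to work in $E$. Fix $I$ and the pure strategies $\sigma\in\{\pm1\}^{I^c}$ of the players outside $I$; there are finitely many choices. For $x_I\in(-1,1)^I$ let $x^*=(x_I,\sigma)$. Every $d\in E$ can be written in the form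
\[
d_i(x)=\sum_{S\not\ni i}c_{i,S}\prod_{j\in S}(x_j-x_j^*),
\]
with $c_{i,\emptyset}=d_i(x^*)$ and $c_{i,\{j\}}=J_{ij}$. The map $(x_I,c)\mapsto d$ is polynomial. An equilibrium at $x^*$ requires $c_{i,\emptyset}=0$ for $i\in I$.

\emph{Some $d_k(x^*)=0$ with $k\notin I$.} Then $c_{i,\emptyset}=0$ for $i\in I\cup\{k\}$. The remaining parameters $(x_I,c)$ number $|I|+\dim E-|I|-1=\dim E-1$, and the smooth image in $E$ of a space of smaller dimension is null.

\emph{$|I|=1$, $I=\{i\}$.} An equilibrium requires $d_i(\sigma)=0$, which defines a hyperplane in $E$.

\emph{$|I|\ge2$ and $\det J_{II}=0$, or $N=|I|=3$ and $J_{ij}=0$ for some $i\ne j$ or $\alpha=\beta$.} Now $(x_I,c)$ with $c_{i,\emptyset}=0$ for $i\in I$ ranges over a space of dimension $|I|+\dim E-|I|=\dim E$. Each of the listed equations is the vanishing of a nonzero polynomial in the independent variables $c_{i,\{j\}}$, $i\neq j$ (for $\det J_{II}$, a cyclic permutation of $I$ contributes a monomial that does not cancel). So it holds only on a null set of parameters, and a smooth map between spaces of equal dimension takes null sets to null sets.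
\end{proof}

For the next lemmas recall the Brouwer degree. A continuous map $g:\overline U\to\mathbb R^n$ on the closure of a bounded open set, without zeros on $\partial U$, has an integer degree. It is unchanged under homotopies without zeros on $\partial U$. If the zeros in $U$ are isolated, it is the sum of their local degrees. The local degree at a zero where $g$ is $C^1$ with invertible derivative is the sign of the determinant of the derivative.

\begin{lemma}\label{lem:sum}
For any $N$, under {\rm(G1)} the equilibria are finite in number and their indices sum to $1$. So some equilibrium has index $+1$.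
\end{lemma}

\begin{proof}
Let $\rho:\mathbb R^N\to[-1,1]^N$ be coordinatewise clipping, and
\[
g(x)=x-\rho\big(\rho(x)+d(\rho(x))\big),\qquad x\in\mathbb R^N .
\]
If $g(x)=0$, then $x\in[-1,1]^N$, so $\rho(x)=x$ and $x=\rho(x+d(x))$. This says exactly \eqref{eq:nash}, so the zeros of $g$ are the equilibria. The homotopy $x-s\rho(\rho(x)+d(\rho(x)))$, $s\in[0,1]$, has no zero with $\max_i|x_i|>1$. Hence the degree of $g$ on $(-2,2)^N$ is that of the identity, namely $1$.

Now look near an equilibrium $x^*$. For $j\notin I$, $d_j(x^*)\ne0$ has the sign of $x_j^*$, so the outer clipping gives $x_j^*$, and $g_j=x_j-x_j^*$. For $i\in I$, $\rho(x)_i=x_i$ and $x_i+d_i(\rho(x))$ is close to $x_i^*\in(-1,1)$, so the outer clipping does nothing and $g_i=-d_i(\rho(x))$. Keep the components $g_j$, $j\notin I$, and in the components $g_i$, $i\in I$, deform the argument $\rho(x)$ of $d_i$ linearly to $(x_I,x^*_{I^c})$. A zero near $x^*$ at any stage has $x_{I^c}=x^*_{I^c}$. There the two arguments coincide, so $d_I(x_I,x_{I^c}^*)=0$, and $\det J_{II}\ne0$ forces $x=x^*$. So $x^*$ is an isolated zero. Its local degree is that of $(x_I,x_{I^c})\mapsto(-d_I(x_I,x^*_{I^c}),x_{I^c}-x^*_{I^c})$,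 which is $\operatorname{sign}\det(-J_{II})$, the index. Since the zero set of $g$ is compact and its points are isolated, it is finite.
\end{proof}

For the next fact see \cite{KZ}. We include a proof.

\begin{lemma}\label{lem:KZ}
Let $g$ be a Lipschitz vector field near $z\in\mathbb R^n$, $n\ge1$, for which $z$ is asymptotically stable. Then $-g$ has degree $1$ on every sufficiently small ball centered at $z$.
\end{lemma}

\begin{proof}
Let $\phi_t$ be the flow, and let $B$ be a closed ball around $z$, of radius $r$, so small that forward orbits from $B$ exist for all times, stay where $g$ is Lipschitz, and converge to $z$. For $x\in\partial B$ and $t>0$ we have $\phi_t(x)\ne x$, since a periodic orbit through $x\neq z$ does not converge to $z$; likewise $g(x)\ne0$. So, for each $T>0$, $(x-\phi_t(x))/t$ with $t\in[0,T]$, extended by $-g(x)$ at $t=0$, is a homotopy on $B$ without zeros on $\partial B$. It is continuous at $t=0$ because $(\phi_t(x)-x)/t=\frac1t\int_0^tg(\phi_s(x))\,ds$.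

By Lyapunov stability there is a smaller concentric ball $B'$ whose orbits stay within distance $r/2$ of $z$. Every $x\in\partial B$ enters the interior of $B'$ at some time, and so do nearby points at the same time. By compactness there is $T$ with $|\phi_T(x)-z|\le r/2$ for all $x\in\partial B$. Hence $(x-z)-s(\phi_T(x)-z)$, $s\in[0,1]$, has no zeros on $\partial B$, and $-g$, which is homotopic to $(x-\phi_T(x))/T$, has degree $1$.
\end{proof}

\begin{lemma}\label{lem:necessary}
For any $N$, under {\rm(G1)} a learnable equilibrium of a binary game has index $+1$.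
\end{lemma}

\begin{proof}
If $I=\emptyset$ the index is $+1$ by convention, so let $I\ne\emptyset$. Let $f$ be a MAD for which $x^*$ is asymptotically stable. Let $j\notin I$, and consider points near $x^*$ with $x_j=x_j^*=\pm1$. Since $d_j$ has the sign of $x_j^*$, \eqref{eq:mad} gives $\pm f_j\ge0$; forward invariance of $\Theta$ gives $\pm f_j\le0$. So $f_j=0$. Hence near $x^*$ solutions of $\dot x_I=f_I(x_I,x^*_{I^c})$, completed by $x_{I^c}=x^*_{I^c}$, are solutions of the full system, and $x_I^*$ is asymptotically stable for this reduced field. By Lemma \ref{lem:KZ}, $-f_I$ has degree $1$ on a small ball around $x_I^*$.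

Now deform $-f_I$ to $-d_I$ by $-\big((1-s)f_I+sd_I\big)$, $s\in[0,1]$. A zero with $0<s\le1$ satisfies $(1-s)f_id_i+sd_i^2=0$ for $i\in I$. Both terms are nonnegative, so $d_I=0$, and the only nearby zero of $d_I$ on the face is $x_I^*$, as $\det J_{II}\ne0$. For $s=0$ there is no other nearby zero because $x_I^*$ is attracting. Homotopy invariance gives $1=\operatorname{sign}\det(-J_{II})$.
\end{proof}

\section{Stabilizing equilibria of index $+1$}\label{sec:suff}

It remains to prove the following proposition; the proof occupies most of this section. This is the only place where $N\le3$ is used.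

\begin{proposition}\label{prop:suff}
If $N\le3$ and $x^*$ satisfies {\rm(G1)}, {\rm(G2)} and has index $+1$, then $x^*$ is learnable.
\end{proposition}

\paragraph{Reduction to a local problem.} Put $y=x-x^*$. It suffices to give, near $x^*$, a Lipschitz field $f$ that makes $x^*$ asymptotically stable, with $f_id_i\ge0$ for $i\in I$ and $f_j=-y_j$ for $j\notin I$. For $j\notin I$ and $x\in\Theta$ near $x^*$, $-y_j$ is zero or has the sign of $x_j^*$, which is that of $d_j$, so $f_jd_j\ge0$ holds as well. Multiply $f$ by a Lipschitz cutoff with values in $[0,1]$ that is $1$ near $x^*$ and supported in a small neighborhood. The product is Lipschitz on $\Theta$ and satisfies \eqref{eq:mad}. It leaves $\Theta$ forward invariant: coordinates in $I$ do not move near $\pm1$, and coordinates outside $I$ move toward $x_j^*$. Solutions starting close enough to $x^*$ stay where the cutoff is $1$, so $x^*$ remains asymptotically stable.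

By (G1), $|I|\in\{0,2,3\}$. If $|I|=0$, the field $f=-y$ works.

\begin{remark}
If all players mix, a field $f_i=c_id_i$ with constants $c_i\geq0$ never works. Its divergence is zero because $d_i$ does not depend on $x_i$, so its flow preserves volume; but around an asymptotically stable point some ball is mapped, after some time, into the concentric ball of half the radius. The ratio $f_i/d_i$ must depend on the state, and the two constructions below choose it.
\end{remark}

\subsection{Case A: $J_{kl}J_{lk}<0$ for some $k\ne l$ in $I$}

This includes $|I|=2$, $I=\{k,l\}$, where index $+1$ means $-J_{kl}J_{lk}>0$. Relabel so that $J_{12}=a>0$ and $J_{21}=-b<0$; a third player, if present, is player $3$.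

\paragraph{The two-player model.} Let $N=2$ and $d_1=ay_2$, $d_2=-by_1$, as in matching pennies. The field $f=d$ has closed orbits around $0$, the level sets of $d_1^2/a+d_2^2/b$. We let player $2$ move a little slower when $d_1,d_2$ have the same sign and faster when they have opposite signs: $f_1=d_1$ and $f_2=\Psi(d_1,d_2)$, where
\[
\Psi(p,q)=q\Big(1-\frac{pq}{p^2+q^2}\Big),\qquad\Psi(0,0)=0 .
\]
$\Psi$ is homogeneous of degree $1$ and smooth off $0$, hence Lipschitz. The bracket lies in $[\frac12,\frac32]$, so $f_2d_2\ge0$.

\begin{lemma}\label{lem:planar}
Let $a,b>0$. There are $c>0$ and a positive definite $C^1$ function $V$ on $\mathbb R^2$, homogeneous of degree $2$, whose derivative along $\dot D_1=a\Psi(D_1,D_2)$, $\dot D_2=-bD_1$ satisfies $\dot V\le-c|D|^2$.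
\end{lemma}

\begin{proof}
Let $W=D_1^2/a+D_2^2/b$. Then
\[
\dot W=2D_1\Psi-2D_1D_2=-\frac{2D_1^2D_2^2}{|D|^2}\le0 .
\]
This vanishes on the axes, so we add a term that decreases there. Let
\[
Z=\frac{D_1D_2(D_1^2-D_2^2)}{|D|^2},\qquad V=W+\mu Z .
\]
$Z$ is homogeneous of degree $2$ and smooth off $0$, so it is $C^1$. At $(D_1,0)$ we have $\nabla Z=(0,D_1)$ and $\dot Z=-bD_1^2$. At $(0,D_2)$ we have $\nabla Z=(-D_2,0)$, $\Psi=D_2$, and $\dot Z=-aD_2^2$. So on the unit circle there are open arcs around the four axis points where $\dot Z\le-z_0<0$. Off these arcs $\dot W\le-w_0<0$ and $\dot Z\le K$ for some $K>0$. If $0<\mu\le w_0/(2K)$, then $\dot V\le-\min(\mu z_0,\frac12w_0)$ on the unit circle, and $\dot V\le-c|D|^2$ everywhere by homogeneity. For small $\mu$, $V$ is positive definite.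
\end{proof}

\paragraph{All players.} Set
\[
f_1=d_1,\quad f_2=\Psi(d_1,d_2),\quad f_3=-y_3\ \text{ if } 3\notin I,\quad f_3=\varepsilon d_3\ \text{ if }3\in I,
\]
with small $\varepsilon>0$. Let
\[
D_1=ay_2+J_{13}y_3,\qquad D_2=-by_1+J_{23}y_3
\]
be the linear parts of $d_1,d_2$ (drop $y_3$ if there is no third player). Then $(D_1,D_2,y_3)$ are linear coordinates. The homogeneous part of the system, in which $d_i$ is replaced by its linear part, satisfies
\[
\dot D_1=a\Psi(D)+J_{13}\dot y_3,\qquad \dot D_2=-bD_1+J_{23}\dot y_3 .
\]
We claim that for a suitable $L$, positive definite, $C^1$ and homogeneous of degree $2$, $\dot L\le-c'|y|^2$ with some $c'>0$ along the homogeneous part. Take $V$ and $c$ from Lemma \ref{lem:planar}.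
\begin{itemize}
\item \emph{No third player:} $L=V$.
\item \emph{$3\notin I$:} let $L=V+\nu y_3^2$. As $\dot y_3=-y_3$ and $|\nabla V|=O(|D|)$,
\[
\dot L\le-c|D|^2+C|D||y_3|-2\nu y_3^2
\]
with $C$ independent of $\nu$. The right side is negative definite for $\nu$ large.
\item \emph{$3\in I$:} substitute $y_1=(J_{23}y_3-D_2)/b$ and $y_2=(D_1-J_{13}y_3)/a$ in the linear part $J_{31}y_1+J_{32}y_2$ of $d_3$. It becomes $\ell(D)-\gamma y_3$ with $\ell$ linear and
\[
-\gamma=\frac{J_{31}J_{23}}b-\frac{J_{32}J_{13}}a=\frac{\alpha+\beta}{ab},
\]
since $\alpha=aJ_{23}J_{31}$ and $\beta=-bJ_{13}J_{32}$. Index $+1$ means $\det(-J)=-(\alpha+\beta)>0$, so $\gamma>0$: after the fast players $1,2$ have settled, player $3$ is pushed back. Let $L=V+y_3^2$. With $\dot y_3=\varepsilon(\ell(D)-\gamma y_3)$ and a constant $C$ independent of $\varepsilon$,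
\[
\dot L\le-(c-\varepsilon C)|D|^2+3\varepsilon C|D||y_3|-2\varepsilon\gamma y_3^2 .
\]
The right side is negative definite if $\varepsilon$ is small: the product of the diagonal coefficients is of order $\varepsilon$, the square of the mixed one of order $\varepsilon^2$.
\end{itemize}

The true system differs from its homogeneous part by $O(|y|^2)$, since $\Psi$ is Lipschitz and $d_1-D_1$, $d_2-D_2$ and (if $3\in I$) the remainder of $d_3$ are $O(|y|^2)$. Also $|\nabla L|=O(|y|)$. So $\dot L\le-c'|y|^2+C'|y|^3<0$ for $y\ne0$ near $0$, and by Lyapunov's theorem $x^*$ is asymptotically stable. This settles Case A.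

\subsection{Case B: $N=|I|=3$ and no product $J_{ij}J_{ji}$ is negative}

\paragraph{Normal form.} By (G2) all $J_{ij}J_{ji}$ $(i\neq j)$ are positive, so $\alpha\beta=\prod_{i<j}J_{ij}J_{ji}>0$. Index $+1$ gives $\alpha+\beta<0$, so $\alpha,\beta<0$. Thus the signs $s_{ij}=\operatorname{sign}J_{ij}$ are symmetric, with $s_{12}s_{23}s_{13}=-1$. Interchanging the two strategies of player $k$ replaces $x_k,d_k$ by $-x_k,-d_k$ and flips the signs of $J_{kj},J_{jk}$ for $j\ne k$; it does not change $\alpha$ and $\beta$. Do this for player $1$, if needed, to get $s_{12}=-1$, then for player $3$, if needed, to get $s_{23}=-1$. Each step flips two of the three signs, so their product is still $-1$, and $s_{13}=-1$. Hence $J_{ij}=-a_{ij}$ with $a_{ij}>0$: each player wants to move against both others. As $\alpha\ne\beta$, and interchanging two players interchanges $\alpha$ and $\beta$, we may assume $a_{12}a_{23}a_{31}>a_{13}a_{21}a_{32}$.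

Read indices mod $3$ and let
\[
\theta=\Big(\frac{a_{13}a_{21}a_{32}}{a_{12}a_{23}a_{31}}\Big)^{1/3}\in(0,1).
\]
There are $\lambda_i>0$ with $\lambda_{i+2}/\lambda_{i+1}=\theta a_{i,i+1}/a_{i,i+2}$ for all $i$, since the product of the right sides over $i=1,2,3$ is $1$. Write $y_i=\lambda_i\eta_i$ and $d_i=a_{i,i+1}\lambda_{i+1}\delta_i$. Then
\begin{equation}\label{eq:delta}
\delta_i=\delta_i^0+O(|\eta|^2),\qquad \delta_i^0=-(\eta_{i+1}+\theta\eta_{i+2}) .
\end{equation}
So player $i$ reacts more strongly to player $i+1$ than to player $i+2$. This is where $\alpha\ne\beta$ is used.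

\paragraph{The dynamics.} Around a cycle of odd length it is impossible that each player $i$ stands on the side opposite to player $i+1$. To exploit this, let player $i$ move as $\delta_i$ demands, but stop an outward motion as soon as $|\eta_i|$ reaches a fixed fraction of $|\eta_{i+1}|$. Fix $\kappa\in(\theta,1)$, write $s^\pm=\max(\pm s,0)$, and set
\begin{equation}\label{eq:Phi}
\dot\eta_i=\Phi_i=\frac{\delta_i^+\,(\kappa|\eta_{i+1}|-\eta_i)^+-\delta_i^-\,(\kappa|\eta_{i+1}|+\eta_i)^+}{|\eta|},\qquad\Phi(0)=0 .
\end{equation}
Each $\Phi_i$ is zero or has the sign of $\delta_i$, so the corresponding field $f_i=\lambda_i\Phi_i$ satisfies $f_id_i\ge0$.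

$\Phi$ is Lipschitz near $0$. Each term has the form $h=pq/|\eta|$, where $p,q$ are Lipschitz with constant $K$ and vanish at $0$, so $|p|,|q|\le K|\eta|$. For $\eta,\eta'\ne0$, with $p=p(\eta)$, $p'=p(\eta')$ and likewise for $q$,
\[
h(\eta)-h(\eta')=\frac{(p-p')\,q}{|\eta|}+\frac{p'(q-q')}{|\eta|}+p'q'\Big(\frac1{|\eta|}-\frac1{|\eta'|}\Big).
\]
By symmetry let $|\eta|\ge|\eta'|$; then each of the three terms is at most $K^2|\eta-\eta'|$ in absolute value. If $\eta'=0$, then $|h(\eta)|\le K^2|\eta|$.

Let $M(\eta)=\max_i|\eta_i|$ and $\sigma=\frac12\kappa(\kappa-\theta)$. Note that $\sigma<\kappa-\theta<1-\theta$. By \eqref{eq:delta} there is $r>0$ such that $\Phi$ is defined and Lipschitz on a neighborhood of $\{M\le r\}$ inside the cube of profiles and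
\begin{equation}\label{eq:err}
|\delta_i-\delta_i^0|\le\sigma M(\eta)\qquad\text{if }M(\eta)\le r .
\end{equation}

\paragraph{$M$ does not increase.} From \eqref{eq:Phi},
\begin{equation}\label{eq:noout}
|\eta_i|\ge\kappa|\eta_{i+1}|\ \Longrightarrow\ \eta_i\Phi_i\le0 .
\end{equation}
Indeed, for $\eta_i>0$ the first term vanishes and the second is nonpositive; for $\eta_i<0$ the second term vanishes and the first is nonnegative. This gives:
\begin{enumerate}
\item[($*$)] \emph{If $M\le m$ on a time interval starting at $s$, and $|\eta_i(s)|\le c$ with $c\ge\kappa m$, then $|\eta_i|\le c$ on the whole interval.}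
\end{enumerate}
Otherwise $|\eta_i(t_1)|>c$ for some $t_1>s$. Let $t_0$ be the last time before $t_1$ with $|\eta_i|=c$. On $(t_0,t_1]$ we have $|\eta_i|>c\ge\kappa m\ge\kappa|\eta_{i+1}|$, so $\eta_i^2$ does not increase by \eqref{eq:noout}, a contradiction.

It follows that $M$ is nonincreasing along solutions. Suppose $m_1=\max_{[s,t]}M>M(s)$ for some $s<t$. Put $c=\max(M(s),\kappa m_1)<m_1$. By ($*$), applied with $m=m_1$ to each $i$, $M\le c<m_1$ on $[s,t]$, a contradiction. So $\{M\le r'\}$ is forward invariant for each $r'\le r$, and $0$ is Lyapunov stable.

\paragraph{$M$ tends to zero.} Suppose some solution starting in $\{M\le r\}$ does not converge to $0$. Then $M\to m$ along it for some $m\in(0,r]$. Its $\omega$-limit set is nonempty, compact and invariant, with $M\equiv m$ on it. Take a complete orbit $\eta(t)$, $t\in\mathbb R$, in it. We show that one coordinate is constantly $\pm m$, that this fixes the sides on which the other two players stand, and that then the first coordinate cannot be constant.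

\emph{One coordinate is constantly $\pm m$.} Some index $i$ satisfies $|\eta_i(n)|=m$ for infinitely many $n\in\mathbb N$. If $|\eta_i(s)|<m$ for some $s$, then ($*$) with $c=\max(|\eta_i(s)|,\kappa m)<m$ gives $|\eta_i|\le c<m$ on $[s,\infty)$, a contradiction. So $|\eta_i|\equiv m$. The form \eqref{eq:Phi} of the system and the estimate \eqref{eq:err} are preserved by cyclic relabeling and by replacing $\eta,\delta$ by $-\eta,-\delta$. Only these and $M\equiv m$ are used below, so we may assume $i=3$ and $\eta_3\equiv m$. Note that $m\le|\eta|\le\sqrt3\,m$.

\emph{Player $2$ must be far down.} We have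
\[
\delta_2\le-(m+\theta\eta_1)+\sigma m\le-(1-\theta-\sigma)m<0,
\]
so $\dot\eta_2=\delta_2(\kappa m+\eta_2)^+/|\eta|\leq 0$. Thus $w=(\kappa m+\eta_2)^+$ stays zero once it is zero, and $\dot w\le-\frac{1-\theta-\sigma}{\sqrt3}w$ while it is positive. Since $w\le2m$ for all times, $w(t)\le2m\,e^{-(1-\theta-\sigma)(t-s)/\sqrt3}$ for all $s<t$; letting $s\to-\infty$ gives $w\equiv0$. Hence $\eta_2\le-\kappa m$ and $\dot\eta_2=0$, that is, $\eta_2\equiv-b$ with $b\in[\kappa m,m]$.

\emph{Player $1$ must be up.} Now
\[
\delta_1\ge b-\theta m-\sigma m\ge(\kappa-\theta-\sigma)m>0,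
\]
so $\dot\eta_1=\delta_1(\kappa b-\eta_1)^+/|\eta|\ge0$. The bounded function $w=(\kappa b-\eta_1)^+$ stays zero once it is zero and satisfies $\dot w\le-\frac{\kappa-\theta-\sigma}{\sqrt3}w$ while positive. As before, $w\equiv0$ on $\mathbb R$, that is, $\eta_1\ge\kappa b$.

\emph{Player $3$ cannot stay up.} Finally
\[
\delta_3\le-(\eta_1-\theta b)+\sigma m\le-(\kappa-\theta)b+\sigma m\le-\kappa(\kappa-\theta)m+\sigma m=-\sigma m<0 ,
\]
so $\dot\eta_3=\delta_3(\kappa|\eta_1|+m)/|\eta|<0$. This contradicts $\eta_3\equiv m$.

So every solution starting in $\{M\le r\}$ converges to $0$, and $x^*$ is asymptotically stable. This settles Case B and proves Proposition \ref{prop:suff}.\hfill$\square$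

\begin{proof}[Proof of Theorem \ref{thm:sharp}]
By Lemma \ref{lem:generic}, (G1) and (G2) hold for almost every payoff table. For such a table an equilibrium of index $+1$ exists by Lemma \ref{lem:sum}. Every equilibrium of index $+1$ is learnable by Proposition \ref{prop:suff}, and every learnable equilibrium has index $+1$ by Lemma \ref{lem:necessary}.
\end{proof}

\begin{thebibliography}{9}
\bibitem{source} \emph{Some Thoughts On Sustainable/Learnable Equilibria}, \texttt{https://homepage.univie.ac.at/Josef.Hofbauer/03sustain.pdf}.
\bibitem{KZ} Krasnosel'skii and Zabreiko, \emph{Geometrical Methods of Nonlinear Analysis}, 1984.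
\end{thebibliography}

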